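\title{Optimal solutions of $\ell_1$ minimization problems with convolution constraints need not be rational}

\begin{abstract}
We consider the linear program of minimizing $K_1\|e\|_1+K_2\|u\|_1$ over summable sequences $e,u$ subject to a convolution constraint $\hat d e+\hat n u=b$, where $\hat d,\hat n$ are polynomials of degree at most $l$. It has been conjectured that some optimal solution has a rational $Z$-transform. We show that this is true for $l=1$ and false for every $l\ge2$. The counterexamples lie in a one-parameter family of quadratic polynomials. In this family, duality shows that the optimal solution is unique and is generated by a greedy rule; the ratios of consecutive terms of $e+u$ form an orbit of a monotone circle map with a flat piece, and the optimal solution is rational exactly when the rotation number of this map is rational.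
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $l\ge1$, let
\[
\hat n(z)=n_1+n_2z+\dots+n_{l+1}z^l,\qquad \hat d(z)=d_1+d_2z+\dots+d_{l+1}z^l
\]
be polynomials with real coefficients, let $b=(b_1,\dots,b_l)^T\in\mathbb R^l$, $b\neq0$, and let $K_1,K_2>0$. Let $\ell_1$ be the space of real sequences $e=(e_k)_{k\ge1}$ with $\|e\|_1=\sum_k|e_k|<\infty$. Let $D$ and $N$ be the infinite lower-triangular Toeplitz matrices with first columns $(d_1,\dots,d_{l+1},0,0,\dots)^T$ and $(n_1,\dots,n_{l+1},0,0,\dots)^T$. We study the infinite-dimensional linear program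
\[
P(b):\qquad \min_{e,u\in\ell_1}\ K_1\|e\|_1+K_2\|u\|_1\quad\text{subject to}\quad De+Nu=(b_1,\dots,b_l,0,0,\dots)^T
\]
under the standing assumption
\begin{itemize}
\item[(A)] $\hat n$ and $\hat d$ have no common zero, and neither has a zero on the unit circle.
\end{itemize}
With $e_j=u_j=0$ for $j\le0$ and $b_k=0$ for $k>l$, row $k$ of the constraint reads $\sum_{i=1}^{l+1}(d_ie_{k+1-i}+n_iu_{k+1-i})=b_k$. In terms of the generating functions $\hat w(z)=\sum_{k\ge1}w_kz^{k-1}$, which converge for $|z|<1$ when $w\in\ell_1$, the constraint is the identity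
\begin{equation}\label{eq:gen}
\hat d\,\hat e+\hat n\,\hat u=\hat b .
\end{equation}
One may read $u$ as an input, $b$ as a disturbance that acts during the first $l$ steps, and $e$ as the resulting response; the program weighs the size of the response against the size of the input. It is known that $P(b)$ has an optimal solution under (A); a short proof is recalled in Lemma~\ref{lem:exist}.

The $Z$-transform of a sequence $w$ is $\mathcal Zw(z)=\sum_{k\ge1}w_kz^{-k-1}$, for $z$ in the region of convergence. We call $w$ \emph{rational} if $\mathcal Zw$ equals a rational function of $z$, and we call a pair $(e,u)$ rational if both $e$ and $u$ are. The following conjecture, a strengthening of the existence result, comes from \cite{LP}.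

\medskip
\noindent\textbf{Conjecture.} \emph{For every $l$, $\hat n$, $\hat d$, $b\ne0$ and $K_1,K_2>0$ satisfying \textup{(A)}, the program $P(b)$ has an optimal solution $(e,u)$ that is rational.}
\medskip

A summable sequence is rational exactly when it eventually satisfies a linear recurrence with constant coefficients (Lemma~\ref{lem:rat}), so the conjecture says that the infinite program has a solution described by finitely many numbers. The guess is a natural one. The feasible points that one writes down first are rational: those obtained from a B\'ezout identity are finitely supported, and when $\hat d$ has no zero in the closed unit disc, $\hat e=\hat b/\hat d$, $u=0$ is feasible. In a finite linear program, an optimal vertex is found by solving a linear system once one knows which variables vanish. The analogue here is the pattern of indices $k$ with $e_k=0$ or $u_k=0$, and since the constraint is the same at all times $k>l$, one expects this pattern to become periodic and the solution to obey a fixed recurrence. For $l=1$ the expectation is correct, and a geometric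 sequence is optimal. For $l=2$ the pattern is the itinerary of an orbit of a circle map, and such an itinerary need not be periodic.

The counterexamples come from the following family. Fix $c=\frac1{25}$ and $I=[\frac12,\sqrt2]$. For $x\in I$ put
\begin{equation}\label{eq:family}
\begin{gathered}
\sigma=x,\qquad \tau=x+\tfrac12,\qquad \alpha=\tfrac{\sigma}{5},\qquad \beta=\tfrac{\tau}{5},\\
\hat d(z)=1-\alpha z+cz^2,\qquad \hat n(z)=\tfrac{K_2}{K_1}\,(1-\beta z+cz^2).
\end{gathered}
\end{equation}

\begin{theorem}\label{thm:counter}
Let $l=2$ and let $K_1,K_2>0$ be arbitrary. For every irrational $\omega\in(\frac23,\frac34)$ there is $x\in I$ such that, with the data \eqref{eq:family}, assumption \textup{(A)} holds and, for every $b\in\mathbb R^2\setminus\{0\}$, the program $P(b)$ has exactly one optimal solution $(e,u)$, and neither $e$ nor $u$ is rational. Distinct $\omega$ give distinct $x$, so there are uncountably many counterexamples.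
\end{theorem}

\begin{theorem}\label{thm:dichotomy}
Let $l=2$, let $K_1,K_2>0$, and take the data \eqref{eq:family}. For each $x\in I$ there is a number $\rho(x)\in\mathbb R$, continuous in $x$, namely the rotation number of the explicit circle map \eqref{eq:f}, \eqref{eq:F}, with the following property. If $\rho(x)$ is irrational, the unique optimal solution of $P(b)$ is not rational for every $b\ne0$. If $\rho(x)$ is rational, it is rational for every $b\ne0$.
\end{theorem}

\begin{theorem}\label{thm:l}
The conjecture is true for $l=1$ and false for each $l\ge2$.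
\end{theorem}

Section~\ref{sec:l1} treats $l=1$ and explains why a circle appears for $l=2$. Section~\ref{sec:family} states the rule that generates the optimal solution in the family \eqref{eq:family} and works one case by hand; Section~\ref{sec:dual} proves the rule. Sections~\ref{sec:rot}--\ref{sec:rat} prove Theorems~\ref{thm:counter} and~\ref{thm:dichotomy}, and Section~\ref{sec:higher} completes Theorem~\ref{thm:l}.

\section{Existence, rational sequences and their zeros}\label{sec:prelim}

\begin{lemma}\label{lem:exist}
Under \textup{(A)}, the program $P(b)$ has an optimal solution.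
\end{lemma}

\begin{proof}
Since $\hat d$ and $\hat n$ have no common zero, there are real polynomials $A,B$ with $\hat dA+\hat nB=1$, and $\hat e=A\hat b$, $\hat u=B\hat b$ is feasible by \eqref{eq:gen}. Take feasible pairs whose costs tend to the infimum $V$. Their norms are bounded, so by a diagonal argument a subsequence converges in each coordinate, to $(e,u)$ say. Each row of the constraint involves finitely many coordinates, so it holds for $(e,u)$. For each $m$ we have $\sum_{k\le m}(K_1|e_k|+K_2|u_k|)\le V$ in the limit. Hence $e,u\in\ell_1$ and the cost of $(e,u)$ is at most $V$.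
\end{proof}

\begin{lemma}\label{lem:rat}
For $w\in\ell_1$ the following are equivalent: \textup{(a)} $w$ is rational; \textup{(b)} $\hat w$ is a rational function on $|z|<1$; \textup{(c)} there are constants $a_1,\dots,a_m\in\mathbb C$ with $w_k+a_1w_{k-1}+\dots+a_mw_{k-m}=0$ for all large $k$.
\end{lemma}

\begin{proof}
We have $\mathcal Zw(z)=z^{-2}\hat w(1/z)$ for $|z|>1$, and an equality with a rational function on $|z|>1$ extends to the whole region of convergence by the identity theorem; so (a) and (b) are equivalent. If $\hat w=A/B$ in lowest terms, then $B(0)\ne0$ because $\hat w$ is bounded near $0$, and we may write $B=1+a_1z+\dots+a_mz^m$. For $k>m$ the coefficient of $z^{k-1}$ in $B\hat w$ is the left side of the recurrence in (c), and it vanishes for $k-1>\deg A$. Conversely, (c) says that $B\hat w$ is a polynomial.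
\end{proof}

By \eqref{eq:gen} and Lemma~\ref{lem:rat}, for a feasible pair $e$ is rational if and only if $u$ is, because neither $\hat d$ nor $\hat n$ is the zero polynomial under (A). So a feasible pair that is not rational has neither component rational.

To prove that a sequence satisfies \emph{no} linear recurrence we shall look only at its zeros, using the following theorem.

\begin{theorem}[Skolem--Mahler--Lech \cite{Lech}]\label{thm:SML}
The zero set $\{k:w_k=0\}$ of a linear recurrence sequence $(w_k)$ over a field of characteristic $0$ is the union of a finite set and finitely many arithmetic progressions.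
\end{theorem}

Apply this to a tail of a rational sequence $w\in\ell_1$, and let $q$ be a common multiple of the differences of the progressions ($q=1$ if there are none). Then for all large $k$ we have $w_k=0$ if and only if $w_{k+q}=0$.

\section{The case $l=1$, and the state of the problem}\label{sec:l1}

\begin{proof}[Proof of Theorem~\ref{thm:l} for $l=1$]
Let $V_1$ be the optimal value for $b=1$ and let $(e,u)$ be optimal for $b=1$. Scaling feasible pairs shows that the optimal value for the right-hand side $\lambda\in\mathbb R$ is $V_1|\lambda|$. The first row of the constraint is $d_1e_1+n_1u_1=1$, so $\theta:=K_1|e_1|+K_2|u_1|>0$. Put $\lambda=-(d_2e_1+n_2u_1)$. The second row is $d_1e_2+n_1u_2=\lambda$, and the later rows are homogeneous, so the tail $(e_{k+1},u_{k+1})_{k\ge1}$ is feasible for the right-hand side $\lambda$ and costs at least $V_1|\lambda|$. Therefore $V_1\ge\theta+V_1|\lambda|$, which gives $|\lambda|<1$ and $\theta/(1-|\lambda|)\le V_1$.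

Now repeat the first move forever: let $e^*_k=\lambda^{k-1}e_1$ and $u^*_k=\lambda^{k-1}u_1$ (with $0^0=1$). The first row gives $1$, and for $k\ge2$
\[
d_1e^*_k+n_1u^*_k+d_2e^*_{k-1}+n_2u^*_{k-1}=\lambda^{k-1}-\lambda\cdot\lambda^{k-2}=0 .
\]
So $(e^*,u^*)$ is feasible for $b=1$ with cost $\theta/(1-|\lambda|)\le V_1$, hence optimal, and $b\,(e^*,u^*)$ is optimal for $P(b)$. It is rational, since $\hat e^*=e_1/(1-\lambda z)$ and $\hat u^*=u_1/(1-\lambda z)$.
\end{proof}

The first half of this argument works for every $l$. After the first move, the tail of a feasible pair is feasible for the new right-hand side $b'\in\mathbb R^l$, $b'_i=b_{i+1}-d_{i+1}e_1-n_{i+1}u_1$, and the tail of an optimal pair is optimal for $b'$, since otherwise replacing it would lower the cost. Thus $b$ is a \emph{state}. If optimal solutions are unique, the state evolves by a map $b\mapsto b'$ that commutes with multiplication by real scalars. On $\mathbb R^1$ such a map is linear, which is why a geometric sequence appears. On $\mathbb R^2$ it need not be linear; it induces a map on the lines through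 the origin, that is, on a circle. The task is to find data for which this circle map can be computed exactly and has orbits that are far from periodic.

\section{A family with $l=2$ and a greedy rule}\label{sec:family}

Fix $x\in I$ and the data \eqref{eq:family}. The substitution $u=(K_1/K_2)u'$ turns the constraint into $\hat d\hat e+(1-\beta z+cz^2)\hat u'=\hat b$ and the cost into $K_1(\|e\|_1+\|u'\|_1)$, and it affects neither uniqueness, rationality nor (A). From now until Section~\ref{sec:higher} we therefore take $K_1=K_2=1$ and $\hat n(z)=1-\beta z+cz^2$. We have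
\begin{equation}\label{eq:small}
0<\alpha<\beta,\qquad \eta:=\beta+c\le\tfrac{\sqrt2}5+\tfrac1{10}+\tfrac1{25}<0.43<\tfrac12 .
\end{equation}
For $|z|\le1$ both $|\alpha z-cz^2|$ and $|\beta z-cz^2|$ are at most $\eta<1$, so neither polynomial has a zero in the closed unit disc. A common zero satisfies $\hat d(z)-\hat n(z)=(\beta-\alpha)z=0$, but $\hat d(0)=1$. So (A) holds.

The two polynomials differ only in the middle coefficient, so the constraint sees $(e,u)$ through two combinations. For a feasible pair put
\[
s_k=e_k+u_k,\qquad v_k=\alpha e_k+\beta u_k\quad(k\ge1),\qquad s_0=-b_2/c .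
\]
The rows of the constraint are $s_1=b_1$, $s_2-v_1=b_2$ and $s_{k+1}-v_k+cs_{k-1}=0$ for $k\ge2$. By the choice of $s_0$ they become
\begin{equation}\label{eq:rec}
s_1=b_1,\qquad s_{k+1}=v_k-cs_{k-1}\quad(k\ge1).
\end{equation}
The vector $S_k=(s_{k-1},s_k)^T$ is the state at time $k$ (the right-hand side seen by the tail is $(s_k,-cs_{k-1})$), and $S_1\neq0$ because $b\ne0$. The pair $(e,u)$ is recovered from $s$ by
\begin{equation}\label{eq:recover}
v_k=s_{k+1}+cs_{k-1},\qquad e_k=\frac{\beta s_k-v_k}{\beta-\alpha},\qquad u_k=\frac{v_k-\alpha s_k}{\beta-\alpha}.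
\end{equation}

At time $k$ the sum $s_k$ is dictated by the past, and the only freedom is how to split it into $e_k$ and $u_k$. The cost of the step is $|e_k|+|u_k|\ge|s_k|$, with equality exactly when $e_ku_k\ge0$. Such splittings let $v_k$ range between $\alpha s_k$ and $\beta s_k$. Since the coefficients $\alpha,\beta,c$ are small, the influence of the choice decays quickly, and it is plausible that the best splitting is the one that makes $|s_{k+1}|$ as small as possible. This is so. For $p\le q$ let
\[
\kappa(p,q)=\max(p,\min(0,q)),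
\]
the point of $[p,q]$ nearest to $0$: it equals $p$ if $p>0$, equals $q$ if $q<0$, and is $0$ if $p\le0\le q$.

\begin{proposition}[Greedy rule]\label{prop:greedy}
Let $b\ne0$. The program $P(b)$ has exactly one optimal solution $(e,u)$. For every $k\ge1$ it satisfies $S_k\ne0$ and:
\begin{itemize}
\item[(a)] if $s_k=0$, then $e_k=u_k=0$ and $s_{k+1}=-cs_{k-1}$;
\item[(b)] if $s_k\neq0$, then
\[
\frac{s_{k+1}}{s_k}=\kappa\Big(\alpha-c\,\frac{s_{k-1}}{s_k},\ \beta-c\,\frac{s_{k-1}}{s_k}\Big),
\]
and $u_k=0$ if this ratio is positive, $e_k=0$ if it is negative.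
\end{itemize}
\end{proposition}

The proof is in Section~\ref{sec:dual}. We first see what the rule does. By (a), (b) and \eqref{eq:recover} there is a map $\Psi$, independent of $k$, with
\begin{equation}\label{eq:homog}
(s_{k+1},e_k,u_k)=\Psi(S_k),\qquad \Psi(\mu S)=\mu\Psi(S)\quad(\mu\in\mathbb R\setminus\{0\}).
\end{equation}
So we pass to directions. Let $C=\mathbb R\cup\{\infty\}$ be the projective circle, let $R:\mathbb R^2\setminus\{0\}\to C$ be the continuous map $R(s,s')=5s'/s$, whose value determines the line through $(s,s')$, and put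
\[
r_k=R(S_k)=\frac{5s_k}{s_{k-1}}\qquad(k\ge1).
\]
The factor $5=1/\sqrt c$ is chosen so that $5c\,s_{k-1}/s_k=1/r_k$, while $5\alpha=\sigma$ and $5\beta=\tau$. Multiplying (b) by $5$, and noting that $s_k=0$ means $r_k=0$ and $r_{k+1}=\infty$, we obtain $r_{k+1}=f(r_k)$, where $f=f_{\sigma,\tau}:C\to C$ is defined for any $0<\sigma\le\tau$ by
\begin{equation}\label{eq:f}
f(r)=\kappa\big(\sigma-\tfrac1r,\ \tau-\tfrac1r\big)\quad(r\ne0,\ \tfrac1\infty=0),\qquad f(0)=\infty .
\end{equation}
The constant $c$ has disappeared. This is the point of the normalization in \eqref{eq:family}: the smallness of $\sqrt c$ makes the greedy rule valid, and the dynamics depends on $\sigma$ and $\tau$ alone.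

Partition $C$ into three arcs and a point,
\[
C_\alpha=C\setminus[0,\tfrac1\sigma],\qquad C_\beta=(0,\tfrac1\tau),\qquad J=[\tfrac1\tau,\tfrac1\sigma],\qquad \{0\}.
\]
On $C_\alpha$ (that is, $r<0$, $r>1/\sigma$ or $r=\infty$) we have $\sigma-1/r>0$; on $C_\beta$ we have $\tau-1/r<0$; on $J$ we have $\sigma-1/r\le0\le\tau-1/r$. With Proposition~\ref{prop:greedy} this gives
\begin{equation}\label{eq:code}
\begin{array}{llll}
r_k\in C_\alpha: & r_{k+1}=\sigma-1/r_k>0, & (e_k,u_k)=(s_k,0),\ s_k\ne0, & v_k=\alpha s_k;\\[2pt]
r_k\in C_\beta: & r_{k+1}=\tau-1/r_k<0, & (e_k,u_k)=(0,s_k),\ s_k\ne0, & v_k=\beta s_k;\\[2pt]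
r_k\in J: & r_{k+1}=0; & &\\[2pt]
r_k=0: & r_{k+1}=\infty, & (e_k,u_k)=(0,0). &
\end{array}
\end{equation}
Outside $J$, the position of $r_k$ tells which of $e_k,u_k$ vanishes. The whole arc $J$ is collapsed to $0$: there the splitting can cancel $s_{k+1}$ exactly.

\begin{example}\label{ex:half}
Take $x=\frac12$, so $\sigma=\frac12$, $\tau=1$, $\alpha=\frac1{10}$, $\beta=\frac15$, $C_\beta=(0,1)$, $J=[1,2]$. Let $b=(1,0)^T$, so $s_0=0$, $s_1=1$, $r_1=\infty$. We iterate \eqref{eq:code} and use $s_k=r_ks_{k-1}/5$ for $r_k\neq\infty$, and $s_6=-cs_4$: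
\[
\begin{array}{c|cccccc}
k&1&2&3&4&5&6\\ \hline
r_k&\infty&\frac12&-1&\frac32&0&\infty\\[2pt]
\text{set}&C_\alpha&C_\beta&C_\alpha&J&\{0\}&C_\alpha\\[2pt]
s_k&1&\frac1{10}&-\frac1{50}&-\frac3{500}&0&\frac3{12500}\\[2pt]
e_k&1&0&-\frac1{50}&-\frac1{250}&0&\frac3{12500}\\[2pt]
u_k&0&\frac1{10}&0&-\frac1{500}&0&0
\end{array}
\]
At $k=4$ we have $v_4=cs_3=-\frac1{1250}$, and \eqref{eq:recover} gives $e_4,u_4$. The orbit has closed up: $S_6=\mu S_1$ with $\mu=\frac3{12500}$, so $e_{k+5}=\mu e_k$ and $u_{k+5}=\mu u_k$ by \eqref{eq:homog}, and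
\[
\hat e(z)=\frac{1-\frac{1}{50}z^2-\frac{1}{250}z^3}{1-\mu z^5},\qquad \hat u(z)=\frac{\frac1{10}z-\frac1{500}z^3}{1-\mu z^5}.
\]
\end{example}

In the example a periodic orbit of $f$ produces a periodic pattern of zeros and a rational solution. The plan is to reverse this. If $e$ is rational, its zeros form an eventually periodic pattern by Theorem~\ref{thm:SML}; by \eqref{eq:code} the orbit $(r_k)$ then has a periodic itinerary, and we shall see that this forces $f$ to have a periodic point. It remains to move $x$ until $f$ has none, and the rotation number is the tool that detects this.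

\section{Duality and the proof of the greedy rule}\label{sec:dual}

The heuristic argument for Proposition~\ref{prop:greedy} compares a gain at time $k+1$ with losses at all later times. A dual solution does this bookkeeping: $y_k$ below is the price of a unit disturbance in row $k$. This section uses only \eqref{eq:small} and $c>0$. We write $b$ also for the sequence $(b_1,b_2,0,\dots)\in\ell_1$.

\begin{lemma}\label{lem:dual}
There is a bounded sequence $y$ such that
\[
g_k=y_k-\alpha y_{k+1}+cy_{k+2},\qquad h_k=y_k-\beta y_{k+1}+cy_{k+2}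
\]
satisfy $|g_k|\le1$, $|h_k|\le1$ for all $k$, and every optimal solution $(e,u)$ of $P(b)$ satisfies
\begin{equation}\label{eq:cs}
e_k\ne0\Rightarrow g_k=\operatorname{sgn}e_k,\qquad u_k\ne0\Rightarrow h_k=\operatorname{sgn}u_k .
\end{equation}
\end{lemma}

\begin{proof}
For $w\in\ell_1$ let $V(w)=\inf\{\|e\|_1+\|u\|_1: De+Nu=w\}$. Since $\|D-\mathrm{Id}\|_{\ell_1\to\ell_1}\le\alpha+c<\frac12$, the Neumann series shows that $D$ is invertible on $\ell_1$ with $\|D^{-1}\|\le2$, so $V(w)\le\|D^{-1}w\|_1\le2\|w\|_1$. Adding and scaling feasible pairs shows that $V$ is a seminorm. The linear functional $tb\mapsto tV(b)$ on the line $\mathbb Rb$ is dominated by $V$, so by the Hahn--Banach theorem it extends to a linear functional on $\ell_1$ dominated by $V$. The extension is bounded, hence of the form $\langle y,w\rangle=\sum_ky_kw_k$ with $y\in\ell_\infty$. Thus $\langle y,b\rangle=V(b)$ and $\langle y,w\rangle\le V(w)$ for all $w$. Collecting the coefficients of $e_k$ and $u_k$ in the absolutely convergent sum, we get for all $e,u\in\ell_1$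
\[
\sum_kg_ke_k+\sum_kh_ku_k=\langle y,De+Nu\rangle\le V(De+Nu)\le\|e\|_1+\|u\|_1 .
\]
Taking for $(e,u)$ a pair with a single nonzero entry $\pm1$ gives $|g_k|,|h_k|\le1$. If $(e,u)$ is optimal, the left side equals $\langle y,b\rangle=V(b)=\|e\|_1+\|u\|_1$. Since $g_ke_k\le|e_k|$ and $h_ku_k\le|u_k|$ term by term, each of these is an equality, which is \eqref{eq:cs}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:greedy}]
Let $(e,u)$ be any optimal solution; one exists by Lemma~\ref{lem:exist}. From $|g_k|\le1$ we get $\|y\|_\infty\le1+\eta\|y\|_\infty$, so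
\[
\|y\|_\infty\le\frac1{1-\eta}<2 .
\]
We also record $g_k-h_k=(\beta-\alpha)y_{k+1}$.

\emph{Step 1: $e_ku_k\ge0$.} If $e_ku_k<0$, then \eqref{eq:cs} gives $|g_k-h_k|=2$, whereas $(\beta-\alpha)|y_{k+1}|<\frac12\cdot2$. Consequently $s_k=0$ implies $e_k=u_k=v_k=0$, which with \eqref{eq:rec} is (a). If $s_k\ne0$, then each nonzero one of $e_k,u_k$ has the sign of $s_k$, and $v_k/s_k$ is a convex combination of $\alpha$ and $\beta$.

\emph{Step 2: if $s_k\ne0$, then $y_k$ has the sign of $s_k$.} Let $\varepsilon=\operatorname{sgn}s_k$. One of $e_k,u_k$ is nonzero, so by \eqref{eq:cs} $y_k=\varepsilon+\gamma y_{k+1}-cy_{k+2}$ with $\gamma\in\{\alpha,\beta\}$. Hence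
\[
\varepsilon y_k\ge1-\eta\|y\|_\infty\ge1-\frac{\eta}{1-\eta}>0 .
\]
This is where $\eta<\frac12$ is needed: the price $y_k$ is dominated by the cost of step $k$ itself.

\emph{Step 3: the rule.} Let $s_k\ne0$, $\varepsilon=\operatorname{sgn}s_k$, and put $p=\alpha-cs_{k-1}/s_k$, $q=\beta-cs_{k-1}/s_k$. By \eqref{eq:rec}, $s_{k+1}/s_k=v_k/s_k-cs_{k-1}/s_k$, which lies in $[p,q]$ by Step 1.
\begin{itemize}
\item If $s_{k+1}/s_k>0$, then $\varepsilon y_{k+1}>0$ by Step 2, so $\varepsilon h_k<\varepsilon g_k\le1$. Then $u_k=0$, for otherwise $h_k=\varepsilon$. So $v_k=\alpha s_k$ and $s_{k+1}/s_k=p>0$, which is $\kappa(p,q)$.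
\item If $s_{k+1}/s_k<0$, then $\varepsilon y_{k+1}<0$, so $\varepsilon g_k<\varepsilon h_k\le1$. Then $e_k=0$, $v_k=\beta s_k$ and $s_{k+1}/s_k=q<0$, which is $\kappa(p,q)$.
\item If $s_{k+1}=0$, then $p\le0\le q$ and $\kappa(p,q)=0$.
\end{itemize}
This is (b). By (a) and (b), $S_1=(-b_2/c,b_1)^T$ determines $s$, and then \eqref{eq:recover} determines $(e,u)$; so the optimal solution is unique. Finally $S_k\ne0$ by induction: if $s_k\neq0$ then $S_{k+1}\ne0$, and if $s_k=0$ then $s_{k+1}=-cs_{k-1}\ne0$.
\end{proof}

\section{The rotation number}\label{sec:rot}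

To count how often an orbit of $f$ winds around $C$, we lift $f$ to the real line. Let $\phi(r)=\frac12+\frac1\pi\arctan r$, an increasing homeomorphism $[-\infty,\infty]\to[0,1]$ with $0<\phi'\le\frac1\pi$ on $\mathbb R$. It identifies $C$ with $\mathbb R/\mathbb Z$, with $\infty\leftrightarrow0$ and $0\leftrightarrow\frac12$; we say that $\xi\in\mathbb R$ \emph{represents} $r\in C$ if $\xi\equiv\phi(r)$ modulo $1$. For $0<\sigma\le\tau$, $\xi\in[0,1)$ and $r=\phi^{-1}(\xi)\in[-\infty,\infty)$, with $1/(-\infty)=0$, define $F=F_{\sigma,\tau}$ by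
\begin{equation}\label{eq:F}
F(\xi)=\begin{cases}\phi(\sigma-\frac1r),&0\le\xi<\frac12,\\[2pt] 1,&\xi=\frac12,\\[2pt] 1+\phi\big(\kappa(\sigma-\frac1r,\tau-\frac1r)\big),&\frac12<\xi<1,\end{cases}\qquad F(\xi+1)=F(\xi)+1 ;
\end{equation}
see Figure~\ref{fig:F}. If $\xi$ represents $r$, then $F(\xi)$ represents $f(r)$. On $[0,\frac12)$ and on $(\frac12,1)$ the function $F$ is continuous and nondecreasing, because $-1/r$ increases on $[-\infty,0)$ and on $(0,\infty)$ and $\kappa$ is continuous and nondecreasing in each argument. At $\xi=\frac12$ the one-sided limits are $\phi(+\infty)=1$ and $1+\phi(-\infty)=1$, and as $\xi\to1^-$ the limit is $1+\phi(\sigma)=F(1)$. So $F$ is continuous and nondecreasing on $\mathbb R$, and $f$ is continuous on $C$.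

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=6cm,y=3.6cm]
\draw[->] (0,0.5) -- (1.07,0.5) node[right] {$\xi=\phi(r)$};
\draw[->] (0,0.5) -- (0,1.78) node[above] {$F(\xi)$};
\draw[thick] plot[domain=0:0.49,samples=50] (\x,{0.5+atan(0.5+tan(180*\x))/180}) -- (0.5,1) -- plot[domain=0.51:0.75,samples=40] (\x,{1.5+atan(1+tan(180*\x))/180});
\draw[ultra thick] (0.75,1.5) -- (0.8524,1.5);
\draw[thick] plot[domain=0.8524:1,samples=25] (\x,{1.5+atan(0.5+tan(180*\x))/180});
\draw[dotted] (0.5,0.5) -- (0.5,1) -- (0,1) node[left] {$1$};
\draw[dotted] (0.75,0.5) -- (0.75,1.5) -- (0,1.5) node[left] {$\frac32$};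
\draw[dotted] (0.8524,0.5) -- (0.8524,1.5);
\node[below] at (0,0.5) {$r=-\infty$};
\node[below] at (0.5,0.5) {$0$};
\node[below] at (0.75,0.5) {$1$};
\node[below] at (0.8524,0.5) {$2$};
\node[below] at (1,0.5) {$+\infty$};
\node at (0.25,0.57) {$C_\alpha$};
\node at (0.625,0.57) {$C_\beta$};
\node at (0.80,0.57) {$J$};
\node at (0.93,0.57) {$C_\alpha$};
\end{tikzpicture}
\caption{The lift $F_{\sigma,\tau}$ of the circle map $f_{\sigma,\tau}$ on $0\le\xi\le1$, for $\sigma=\frac12$, $\tau=1$. The horizontal axis is labeled by the point $r\in\mathbb R\cup\{\infty\}$ that $\xi$ represents. The lift is continuous, nondecreasing, gains $1$ over the interval, and is constant on $J=[1/\tau,1/\sigma]=[1,2]$, where its value $\frac32$ represents $r=0$.}\label{fig:F}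
\end{figure}

Two properties control the dependence on the parameters. Since $\max$ and $\min$, hence $\kappa$, are $1$-Lipschitz for the sup norm and $\phi$ is $\frac1\pi$-Lipschitz,
\begin{equation}\label{eq:lip}
\sup|F_{\sigma,\tau}-F_{\sigma',\tau'}|\le\tfrac1\pi\max(|\sigma-\sigma'|,|\tau-\tau'|).
\end{equation}
Since $p\le\kappa(p,q)\le q$ and $\kappa(p,p)=p$,
\begin{equation}\label{eq:mono}
F_{\sigma,\sigma}\le F_{\sigma,\tau}\le F_{\tau,\tau}.
\end{equation}

Because of the flat piece, $f$ is not a homeomorphism, so we prove the facts about rotation numbers in the form needed. Call $F:\mathbb R\to\mathbb R$ a \emph{monotone lift} if it is continuous, nondecreasing and satisfies $F(\xi+1)=F(\xi)+1$. Compositions of monotone lifts are monotone lifts.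

\begin{lemma}\label{lem:rot}
For a monotone lift $F$, the limit $\rho(F)=\lim_{n\to\infty}F^n(\xi)/n$, its \emph{rotation number}, exists, does not depend on $\xi$, and satisfies $|F^n(0)-n\rho(F)|\le1$ for all $n\ge1$. Moreover, for monotone lifts $F,G,F_j$:
\begin{itemize}
\item[(R1)] if $F\le G$, then $\rho(F)\le\rho(G)$;
\item[(R2)] if $F_j\to F$ uniformly, then $\rho(F_j)\to\rho(F)$;
\item[(R3)] for integers $p$ and $q\ge1$, $\rho(F)=p/q$ if and only if $F^q(\xi)=\xi+p$ for some $\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
For $\zeta\le\xi<\zeta+1$ we have $F^n(\zeta)\le F^n(\xi)\le F^n(\zeta)+1$, so $F^n(\xi)-\xi$ and $F^n(\zeta)-\zeta$ differ by at most $1$. As $F^n(\xi)-\xi$ is $1$-periodic, this holds for all $\xi,\zeta$. Let $A_n=F^n(0)$. Taking $\xi=A_m$, $\zeta=0$ gives $|A_{n+m}-A_m-A_n|\le1$, and by induction $|A_{mn}-mA_n|\le m$, that is,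
\[
\Big|\frac{A_{mn}}{mn}-\frac{A_n}n\Big|\le\frac1n .
\]
Exchanging $m$ and $n$ gives $|A_n/n-A_m/m|\le\frac1n+\frac1m$, so the limit exists for $\xi=0$, and $m\to\infty$ gives the stated bound. Independence of $\xi$ follows from $|F^n(\xi)-\xi-A_n|\le1$.

(R1) By induction $F^{n+1}(0)\le F(G^n(0))\le G^{n+1}(0)$.

(R2) For fixed $n$ we have $|\rho(F_j)-\rho(F)|\le\frac1n\big(2+|F_j^n(0)-F^n(0)|\big)$. Also $F_j^n(0)\to F^n(0)$ by induction on $n$, since $|F_j(\xi_j)-F(\xi)|\le\sup|F_j-F|+|F(\xi_j)-F(\xi)|\to0$ whenever $\xi_j\to\xi$. So $\limsup_j|\rho(F_j)-\rho(F)|\le 2/n$ for every $n$.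

(R3) If $F^q(\xi)=\xi+p$, then $F^{jq}(\xi)=\xi+jp$ and $\rho(F)=p/q$. If there is no such $\xi$, the continuous $1$-periodic function $F^q(\xi)-\xi-p$ has no zero, so it is $\ge\delta$ everywhere or $\le-\delta$ everywhere, for some $\delta>0$. Then $F^{jq}(0)\ge j(p+\delta)$ for all $j$, or $F^{jq}(0)\le j(p-\delta)$ for all $j$, and $|q\rho(F)-p|\ge\delta$.
\end{proof}

A point $r$ satisfies $f^q(r)=r$ exactly when $F^q(\xi)-\xi$ is an integer for $\xi$ representing $r$. So (R3) says that $f$ has a periodic point if and only if $\rho(F)$ is rational. Define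
\[
\rho(x)=\rho(F_{x,\,x+1/2})\qquad(x\in I).
\]
For instance, the periodic orbit $0\to\infty\to\frac12\to-1\to\frac32\to0$ of Example~\ref{ex:half} lifts to $\frac12\mapsto1\mapsto1+\phi(\frac12)\mapsto\frac94\mapsto2+\phi(\frac32)\mapsto\frac72$, so $\rho(\frac12)=\frac35$.

\begin{lemma}\label{lem:ivt}
The function $\rho$ is continuous on $I$, and every $\omega\in(\frac23,\frac34)$ equals $\rho(x)$ for some $x\in I$.
\end{lemma}

\begin{proof}
Continuity follows from \eqref{eq:lip} and (R2). At the endpoints we compare with the maps $f_{\sigma,\sigma}(r)=\sigma-1/r$, which have no flat piece. For $f_{1,1}$ the orbit $\infty\to1\to0\to\infty$ lifts to $0\mapsto\frac34\mapsto\frac32\mapsto2$, so $\rho(F_{1,1})=\frac23$ by (R3), and $\rho(\frac12)=\rho(F_{1/2,1})\le\frac23$ by \eqref{eq:mono} and (R1), in agreement with the value $\frac35$. For $f_{\sqrt2,\sqrt2}$ the orbit $\infty\to\sqrt2\to\frac1{\sqrt2}\to0\to\infty$ lifts to $0\mapsto\phi(\sqrt2)\mapsto1+\phi(\frac1{\sqrt2})\mapsto\frac52\mapsto3$, so $\rho(F_{\sqrt2,\sqrt2})=\frac34$, and $\rho(\sqrt2)\ge\frac34$ by \eqref{eq:mono}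 and (R1). The intermediate value theorem finishes the proof.
\end{proof}

\section{Irrational rotation number}\label{sec:irr}

As long as the orbit stays in $C_\alpha\cup C_\beta$, the state moves by one of two matrices. Put
\[
A(\gamma)=\begin{pmatrix}0&1\\-c&\gamma\end{pmatrix},\qquad \gamma_k=\begin{cases}\alpha,&r_k\in C_\alpha,\\ \beta,&r_k\in C_\beta.\end{cases}
\]
By \eqref{eq:rec} and \eqref{eq:code}, $S_{k+1}=A(\gamma_k)S_k$ whenever $r_k\in C_\alpha\cup C_\beta$. The difficulty is that we must exclude every linear recurrence for $e$ or $u$, of any order and with any coefficients. Theorem~\ref{thm:SML} reduces all of them to a single conclusion, that $(\gamma_k)$ is eventually periodic, and then the orbit is driven by the powers of one $2\times2$ matrix.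

\begin{proposition}\label{prop:irr}
If $\rho(x)$ is irrational and $b\ne0$, then neither component of the optimal solution $(e,u)$ is rational.
\end{proposition}

\begin{proof}
By (R3), $f$ has no periodic point. Hence $r_k=0$ for at most one $k$, since two such indices would make $0$ periodic, and $r_k\in J$ for at most one $k$, since $f(J)=\{0\}$. So there is $k_1$ with $r_k\in C_\alpha\cup C_\beta$ for all $k\ge k_1$, and by \eqref{eq:code}, for these $k$,
\[
e_k=0\iff\gamma_k=\beta,\qquad u_k=0\iff\gamma_k=\alpha .
\]
Suppose that $e$ or $u$ is rational. By Lemma~\ref{lem:rat} and Theorem~\ref{thm:SML}, there are $q\ge1$ and $k_0\ge k_1$ with $\gamma_{k+q}=\gamma_k$ for all $k\ge k_0$. Put $S=S_{k_0}$ and $M=A(\gamma_{k_0+q-1})\cdots A(\gamma_{k_0})$. Then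
\[
S_{k_0+jq}=M^jS,\qquad t_j:=r_{k_0+jq}=R(M^jS),\qquad t_{j+1}=f^q(t_j)\quad(j\ge0),
\]
and $\det M=c^q>0$.

\emph{Case 1: $M$ has real eigenvalues.} We claim that $t_j$ converges in $C$. The eigenvalues are nonzero and of the same sign because $\det M>0$. If they are distinct, then $|\mu_1|>|\mu_2|$, say; write $S=w_1+w_2$ with $Mw_i=\mu_iw_i$. If $w_1=0$, then $t_j=R(w_2)$ is constant; otherwise $\mu_1^{-j}M^jS\to w_1$ and $t_j\to R(w_1)$. If they are both equal to $\mu$, then $M=\mu(\mathrm{Id}+E)$ with $E^2=0$ and $M^jS=\mu^j(S+jES)$. If $ES=0$, then $t_j$ is constant; otherwise $j^{-1}\mu^{-j}M^jS\to ES$ and $t_j\to R(ES)$. So $t_j\to t^*$, and $f^q(t^*)=t^*$ by continuity of $f$. This is a periodic point, a contradiction.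

\emph{Case 2: $M$ has non-real eigenvalues $\mu e^{\pm i\varphi}$, $\mu>0$.} Then $M=\mu\,TQT^{-1}$ with $T$ real and invertible and $Q$ the rotation by the angle $\varphi$. If $\varphi/\pi$ is rational, then $Q^j=\mathrm{Id}$ for some $j\ge1$, so $t_j=t_0$ is a periodic point of $f$, a contradiction. If $\varphi/\pi$ is irrational, the points $Q^jw$, $j\ge0$, with $w=T^{-1}S$, are dense in the circle of radius $|w|$ about $0$. The set $U=R^{-1}\big((\frac1\tau,\frac1\sigma)\big)$ is open, invariant under nonzero scalars, and nonempty because $\sigma<\tau$; so is $T^{-1}U$, which therefore meets that circle in a nonempty open set. Hence $Q^jw\in T^{-1}U$ for some $j$, that is, $r_{k_0+jq}\in J$, contradicting $k_0+jq\ge k_1$.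
\end{proof}

\begin{remark}
An irrational rotation number alone would not suffice. If $\alpha=\beta$, a case excluded by (A), then $v_k=\alpha s_k$ for every feasible pair, and $s$ satisfies the fixed recurrence $s_{k+1}=\alpha s_k-cs_{k-1}$ whatever the value of $\rho(F_{\sigma,\sigma})$. In the proof, the gap $\beta>\alpha$ enters at the last step: an orbit driven by an irrational rotation must fall into the interior of $J$, and the greedy orbit does not.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Given an irrational $\omega\in(\frac23,\frac34)$, choose $x\in I$ with $\rho(x)=\omega$ by Lemma~\ref{lem:ivt}; distinct $\omega$ give distinct $x$. Assumption (A) was checked in Section~\ref{sec:family}, uniqueness is Proposition~\ref{prop:greedy}, and Proposition~\ref{prop:irr} gives the rest.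
\end{proof}

\section{Rational rotation number}\label{sec:rat}

When $\rho(x)$ is rational, $f$ has a periodic point, but the orbit of a given $r_1$ need not be periodic. What monotonicity gives is that its itinerary is eventually periodic, and this is enough.

\begin{proposition}\label{prop:rat}
If $\rho(x)$ is rational and $b\ne0$, then the optimal solution $(e,u)$ is rational.
\end{proposition}

\begin{proof}
If $r_k=r_{k+m}=0$ for some $k,m\ge1$, then $S_{k+m}=\mu S_k$ with $\mu\neq0$, and \eqref{eq:homog} gives by induction $S_{i+m}=\mu S_i$, $e_{i+m}=\mu e_i$, $u_{i+m}=\mu u_i$ for all $i\ge k$, as in Example~\ref{ex:half}. Then $e$ and $u$ are rational by Lemma~\ref{lem:rat}. So assume that $r_k=0$ at most once. Since $f(J)=\{0\}$, we have $r_k\in C_\alpha\cup C_\beta$ for all large $k$.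

Let $\rho(x)=p/q$ with $q\ge1$, and put $G=F^q-p$. This is a monotone lift with a fixed point by (R3), and all integer translates of that point are fixed; choose fixed points $\zeta,\zeta+1$ with $\zeta\le\xi_1\le\zeta+1$, where $\xi_1$ represents $r_1$. Since $G$ is nondecreasing, the sequence $G^j(\xi_1)$ stays in $[\zeta,\zeta+1]$ and is monotone: the inequality between $\xi_1$ and $G(\xi_1)$ is passed on to all consecutive terms. Fix $i\in\{0,\dots,q-1\}$. The number
\[
F^i(G^j(\xi_1))=F^{i+jq}(\xi_1)-jp
\]
represents $r_{1+i+jq}$, and it is monotone and bounded as a sequence in $j$. The numbers representing points of $C_\alpha$ form the intervals $(\phi(\frac1\sigma),\frac32)+n$, and those representing points of $C_\beta$ form the intervals $(\frac12,\phi(\frac1\tau))+n$, $n\in\mathbb Z$. A bounded sequence meets finitely many of these intervals, so ours lies in one of them infinitely often; being monotone, it lies there for all large $j$. Thus $\gamma_{k+q}=\gamma_k$ for all $k\ge k_0$, say.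

For $k\ge k_0$ let $M_k=A(\gamma_{k+q-1})\cdots A(\gamma_k)$. Then $S_{k+q}=M_kS_k$, $M_{k+q}=M_k$ and $\det M_k=c^q$. The product $M_{k+1}$ arises from $M_k$ by moving the last factor $A(\gamma_k)=A(\gamma_{k+q})$ to the front, so $t=\operatorname{tr}M_k$ does not depend on $k$. The Cayley--Hamilton identity $M_k^2-tM_k+c^q\,\mathrm{Id}=0$, applied to $S_k$, gives
\[
s_{k+2q}-t\,s_{k+q}+c^qs_k=0\qquad(k\ge k_0).
\]
By \eqref{eq:code}, on each residue class modulo $q$ either $(e_k,u_k)=(s_k,0)$ for all $k\ge k_0$ in the class, or $(e_k,u_k)=(0,s_k)$ for all such $k$. The recurrence links only indices in the same class, so $e$ and $u$ satisfy it too, and they are rational by Lemma~\ref{lem:rat}.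
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
Combine Lemma~\ref{lem:ivt} with Propositions~\ref{prop:greedy}, \ref{prop:irr} and~\ref{prop:rat}.
\end{proof}

\section{All $l\ge2$}\label{sec:higher}

\begin{proof}[Proof of Theorem~\ref{thm:l} for $l\ge2$]
Take $\hat d,\hat n$ as in Theorem~\ref{thm:counter}, regarded as polynomials of degree at most $l$ with vanishing higher coefficients, and $b=(b_1,b_2,0,\dots,0)^T\ne0$. The program is identical to the one for $l=2$, so its unique optimal solution is not rational.
\end{proof}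

For even $l=2m$ there are also counterexamples of degree exactly $l$. With $\hat d,\hat n$ as in Theorem~\ref{thm:counter}, use the polynomials $\hat d(z^m)$ and $\hat n(z^m)$, and let $b\ne0$ be supported on the indices $1$ and $m+1$. If $z$ were a zero of one of them in the closed unit disc, or a common zero, then $z^m$ would be such a zero of $\hat d,\hat n$; so (A) holds. For $1\le i\le m$ put $e^{(i)}_j=e_{i+(j-1)m}$ and $u^{(i)}_j=u_{i+(j-1)m}$. Row $i+(j-1)m$ of the constraint is row $j$ of the constraint with data $\hat d,\hat n$ for the pair $(e^{(i)},u^{(i)})$, and the cost is the sum of the costs of these pairs. So the program splits into $m$ independent programs. For $i\ne1$ the right-hand side is $0$ and the unique optimum is $0$; for $i=1$ the right-hand side is $(b_1,b_{m+1})^T\neq0$ and the unique optimum is that of Theorem~\ref{thm:counter}. If the resulting $e$ were rational, it would satisfy $e_k+a_1e_{k-1}+\dots+a_ne_{k-n}=0$ for large $k$. At $k=1+(j-1)m$ only the terms $a_ie_{k-i}$ with $m\mid i$ survive, which leaves the recurrence $e^{(1)}_j+a_me^{(1)}_{j-1}+a_{2m}e^{(1)}_{j-2}+\dots=0$.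 By Lemma~\ref{lem:rat} $e^{(1)}$ would be rational, contrary to Theorem~\ref{thm:counter}. Hence the unique optimum is not rational.

\begin{thebibliography}{9}

\bibitem{Lech}
C. Lech, \emph{A note on recurring series}, Ark. Mat. 2 (1953) 417--421.

\bibitem{LP}
\emph{Linear Programming and $l1$-Norm Minimization Problems with Convolution Constraints},
\texttt{http://folk.ntnu.no/\allowbreak skoge/\allowbreak prost/\allowbreak proceedings/\allowbreak cdc-ecc05/\allowbreak pdffiles/\allowbreak papers/\allowbreak 1986.pdf}

\end{thebibliography}
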